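\title{Finer connected $\sigma$-discrete topologies: an independence result}

\begin{abstract}
We consider the question whether every connected Hausdorff (or Tychonoff) space has a finer connected $\sigma$-discrete Hausdorff topology, and show that ZFC does not decide it. A connected $T_1$ space with at least two points has a finer connected $\sigma$-discrete topology if and only if it is an increasing union of countably many sets with empty interior. If $0^\#$ does not exist, every $T_1$ space without isolated points is such a union, and the answer is yes. If a measurable cardinal is consistent, then so is a connected Tychonoff space of size continuum every countable cover of which has a member with nonempty interior, and then the answer is no.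
\end{abstract}

\section{Introduction}

A topological space is \emph{$\sigma$-discrete} if it is the union of countably many discrete subspaces, and \emph{strictly $\sigma$-discrete} if it is the union of countably many closed discrete subspaces. A topology $\tau'$ on a set $X$ is \emph{finer} than a topology $\tau$ on $X$ if $\tau\subseteq\tau'$. A space is \emph{Tychonoff} if it is $T_1$ and completely regular, and \emph{crowded} if it has no isolated points.

Passing to a finer topology preserves discrete subspaces and creates new ones, but it tends to destroy connectedness; the discrete topology is the extreme case. How much discreteness can a connected space acquire while staying connected? A connected $T_1$ space with at least two points is crowded, since an isolated point would be clopen, and discrete subsets of a crowded $T_1$ space are nowhere dense (Lemma~\ref{lem:discrete}). So such a space is never a finite union of discrete subspaces, and countable unions are the first possibility. This leads to the following problem, posed in~\cite{preimages}.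

\medskip
\noindent\textbf{Problem.}
\begin{enumerate}
\item[(a)] Does every connected Hausdorff space $(X,\tau)$ have a topology $\tau'\supseteq\tau$ such that $(X,\tau')$ is $\sigma$-discrete, connected and Hausdorff?
\item[(b)] Does every connected Tychonoff space $(X,\tau)$ have a topology $\tau'\supseteq\tau$ such that $(X,\tau')$ is $\sigma$-discrete, connected and Hausdorff?
\end{enumerate}
\medskip

A topology finer than a Hausdorff ($T_1$) topology is Hausdorff ($T_1$), so the separation requirement on $\tau'$ is automatic, and a positive answer to (a) gives a positive answer to (b). Spaces with at most one point, and countable $T_1$ spaces, are strictly $\sigma$-discrete already. The real line is not $\sigma$-discrete, by the Baire category theorem, but it has a finer connected strictly $\sigma$-discrete topology (Example~\ref{ex:line}). It is known that every connected Tychonoff space with a countable network has a finer topology that is Tychonoff, connected and strictly $\sigma$-discrete. All this suggests the answer yes. We show that a counterexample requires large-cardinal strength, and that one can exist if a measurable cardinal is consistent.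

The first step, carried out in ZFC, removes the quantifier over topologies.

\begin{definition}
A space $X$ is \emph{almost $\omega$-resolvable} if $X=\bigcup_n E_n$ where $E_0\subseteq E_1\subseteq\cdots$ and every $E_n$ has empty interior. We then say that $(E_n)$ \emph{witnesses} this.
\end{definition}

\begin{theorem}\label{thm:A}
For a connected $T_1$ space $(X,\tau)$ with $|X|\ge 2$ the following are equivalent:
\begin{enumerate}
\item[(i)] there is a connected $\sigma$-discrete topology $\tau'\supseteq\tau$;
\item[(ii)] there is a connected strictly $\sigma$-discrete topology $\tau'\supseteq\tau$;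
\item[(iii)] $(X,\tau)$ is almost $\omega$-resolvable.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:D}
Let $X$ be a connected $T_1$ space in which every nonempty crowded subspace has a dense $\sigma$-discrete subset; for example, a hereditarily separable space, in particular a space with a countable network. Then $X$ has a finer connected strictly $\sigma$-discrete topology.
\end{corollary}

The statement ``$0^\#$ exists'' is recalled in Section~\ref{sec:sharp}; it fails if $V=L$.

\begin{theorem}\label{thm:B}
If $0^\#$ does not exist, every crowded $T_1$ space is almost $\omega$-resolvable. Hence every connected $T_1$ (respectively Hausdorff) space has a finer connected strictly $\sigma$-discrete $T_1$ (respectively Hausdorff) topology.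
\end{theorem}

\begin{theorem}\label{thm:C}
If ZFC $+$ ``there is a measurable cardinal'' is consistent, then so is ZFC $+$ ``there is a connected Tychonoff space $X$ with $|X|=2^\omega$, dense in a cube $[0,1]^\lambda$, such that whenever $X=\bigcup_n D_n$, some $D_n$ has nonempty interior''.
\end{theorem}

These results answer the problem as follows. If $0^\#$ does not exist, in particular if $V=L$, the answer to both (a) and (b) is yes, so ZFC, if consistent, refutes neither. The space $X$ of Theorem~\ref{thm:C} is not almost $\omega$-resolvable, so by Theorem~\ref{thm:A} it has no finer connected $\sigma$-discrete topology at all; in a model containing it the answer to both (a) and (b) is no. Thus each of (a) and (b) is independent of ZFC, where the non-provability half assumes the consistency of a measurable cardinal. Some large-cardinal strength is unavoidable in that half, because a failure of (a) or (b) implies that $0^\#$ exists.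

Section~\ref{sec:refine} proves Theorem~\ref{thm:A} and Corollary~\ref{cor:D}, and ends with a non-Hausdorff space built from a countably complete ultrafilter (Example~\ref{ex:ultra}) that is the model for the rest of the paper. Sections~\ref{sec:core} and~\ref{sec:sharp} show that every crowded $T_1$ space that is not almost $\omega$-resolvable yields such an ultrafilter in a generic extension, which proves Theorem~\ref{thm:B}. Sections~\ref{sec:ideal}--\ref{sec:space} turn the ultrafilter example into a connected Tychonoff space.

Throughout, an \emph{ideal} on a set $Z$ is a family of subsets of $Z$ closed under subsets and finite unions; it is \emph{proper} if it does not contain $Z$, \emph{$\sigma$-complete} if it is closed under countable unions, and \emph{$\kappa$-complete} if it is closed under unions of fewer than $\kappa$ members.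

\section{Refinements and almost $\omega$-resolvability}\label{sec:refine}

\begin{lemma}\label{lem:discrete}
A discrete subset $D$ of a crowded $T_1$ space is nowhere dense.
\end{lemma}

\begin{proof}
Suppose $O=\operatorname{int}\overline D\ne\emptyset$. Pick $d\in D\cap O$ and an open $W\subseteq O$ with $W\cap D=\{d\}$. Then $W\setminus\{d\}$ is open (the space is $T_1$), nonempty (the space is crowded), contained in $\overline D$ and disjoint from $D$, which is impossible.
\end{proof}

The lemma will give (i)$\Rightarrow$(iii). For the converse, one wants to make given sets $E_n$ closed and discrete in the most economical way, by declaring all their subsets closed. The real line shows why connectedness survives.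

\begin{example}\label{ex:line}
Let $\tau$ be the usual topology of $\mathbb R$, let $\mathbb Q=\{q_k:k<\omega\}$ and put $E_n=(\mathbb R\setminus\mathbb Q)\cup\{q_k:k<n\}$. These sets increase, cover $\mathbb R$ and have empty interior. Let $\tau'$ be generated by $\tau$ and the complements of all subsets of the $E_n$, that is, the sets containing all but finitely many rationals. The sets $\{x\}\cup(U\cap\mathbb Q)$ with $x\in U\in\tau$ form a neighborhood base at $x$, and each $E_n$ is closed and discrete. The subspace $\mathbb Q$ keeps its usual topology and splits into the open pieces $\mathbb Q\cap(-\infty,\sqrt2)$ and $\mathbb Q\cap(\sqrt2,\infty)$, but this splitting does not extend to $\mathbb R$, because every $\tau'$-neighborhood of $\sqrt2$ meets both pieces. In general, two basic sets $\{x\}\cup(U\cap\mathbb Q)$ and $\{x'\}\cup(U'\cap\mathbb Q)$ can be disjoint only if $U\cap U'=\emptyset$, since $\mathbb Q$ is dense. So a partition of $\mathbb R$ into two $\tau'$-open sets inflates, on replacing each basic set by its $U$, to a partition into two $\tau$-open sets, and $\tau'$ is connected.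
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
(ii)$\Rightarrow$(i) is trivial.

(i)$\Rightarrow$(iii). Let $X=\bigcup_nD_n$ with each $D_n$ discrete in $\tau'$. The space $(X,\tau')$ is $T_1$, connected and has at least two points, so it is crowded. By Lemma~\ref{lem:discrete} the sets $E_n=D_0\cup\dots\cup D_n$ are $\tau'$-nowhere dense. They have empty $\tau'$-interior, hence empty $\tau$-interior because $\tau\subseteq\tau'$.

(iii)$\Rightarrow$(ii). Let $(E_n)$ witness (iii) and put
\[
\mathcal D=\{Y\subseteq X: X\setminus Y\subseteq E_n\text{ for some }n\}.
\]
Members of $\mathcal D$ are $\tau$-dense because the $E_n$ have empty interior, and $\mathcal D$ is closed under finite intersections because the $E_n$ increase. Hence $\{U\cap Y:U\in\tau,\ Y\in\mathcal D\}$ is a base for a topology $\tau'$, and $\tau'\supseteq\tau$ since $X\in\mathcal D$. Every subset of $E_n$ is $\tau'$-closed, so $E_n$ is closed and discrete, and $\tau'$ is strictly $\sigma$-discrete.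

Suppose that $X$ is the disjoint union of nonempty $\tau'$-open sets $A$ and $B$. Let
\[
A^*=\bigcup\{U\in\tau: U\cap Y\subseteq A\text{ for some }Y\in\mathcal D\},
\]
and define $B^*$ from $B$ in the same way. Each point of $A$ lies in a basic set $U\cap Y\subseteq A$, so $A\subseteq A^*$, and $B\subseteq B^*$. If $A^*\cap B^*\neq\emptyset$, there are $U,U'\in\tau$ and $Y,Y'\in\mathcal D$ with $U\cap Y\subseteq A$, $U'\cap Y'\subseteq B$ and $U\cap U'\ne\emptyset$. As $Y\cap Y'\in\mathcal D$ is $\tau$-dense, $\emptyset\neq U\cap U'\cap Y\cap Y'\subseteq A\cap B$, which is false. So $A^*$ and $B^*$ are disjoint nonempty $\tau$-open sets covering $X$, contrary to the connectedness of $\tau$.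
\end{proof}

\begin{remark}\label{rem:A}
(1) The sets $E_n$ must increase: $\mathbb R$ is the union of $\mathbb Q$ and $\mathbb R\setminus\mathbb Q$, which have empty interior, but declaring all subsets of both to be closed gives the discrete topology.

(2) The hypotheses $T_1$ and $|X|\ge2$ are used only in (i)$\Rightarrow$(iii). A nonempty finite space is $\sigma$-discrete and is not almost $\omega$-resolvable (some $E_n$ would be the whole space), so the one-point space and the two-point indiscrete space satisfy (i) but not (iii).

(3) The topology $\tau'$ need not be regular. In Example~\ref{ex:line} the $\tau'$-closure of a neighborhood $U\cap\mathbb Q$ of $0$ contains every irrational point of $U$, so no closed neighborhood of $0$ lies in the open set $\mathbb Q$. Thus Corollary~\ref{cor:D} does not recover the Tychonoff property in the known result on countable networks.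
\end{remark}

The choice of $E_n$ in Example~\ref{ex:line} works whenever there is a dense $\sigma$-discrete set.

\begin{proof}[Proof of Corollary~\ref{cor:D}]
Let $|X|\geq2$, so that $X$ is crowded. We use the hypothesis only for the subspace $X$ itself: let $D=\bigcup_nD_n$ be dense with each $D_n$ discrete, and put $E_n=(X\setminus D)\cup D_0\cup\dots\cup D_n$. These sets increase and cover $X$. If $O$ is nonempty and open, then $O\setminus\overline{D_0\cup\dots\cup D_n}$ is nonempty and open by Lemma~\ref{lem:discrete}, so it contains a point of $D$, and this point is not in $E_n$. So $E_n$ has empty interior, and Theorem~\ref{thm:A} applies. As for the examples, a countable set is a countable union of singletons, hence $\sigma$-discrete; and if $\mathcal N$ is a countable network of $X$ and $Y\subseteq X$, one point from each nonempty set $N\cap Y$, $N\in\mathcal N$, gives a countable dense subset of $Y$.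
\end{proof}

By Theorem~\ref{thm:A}, the problem asks whether a connected Hausdorff or Tychonoff space with at least two points can fail to be almost $\omega$-resolvable. For $T_1$ spaces there is a short example under a large-cardinal hypothesis.

\begin{example}\label{ex:ultra}
Let $\mathcal U$ be a nonprincipal ultrafilter on a set $Z$ that is closed under countable intersections; a measurable cardinal carries one. Then $\mathcal U\cup\{\emptyset\}$ is a topology on $Z$. It is $T_1$, since complements of points are in $\mathcal U$, and connected, since any two nonempty open sets meet. If $Z=\bigcup_nD_n$, then some $D_n$ is in $\mathcal U$, since otherwise the sets $Z\setminus D_n\in\mathcal U$ would have empty intersection; and this $D_n$ is open and nonempty. So $Z$ is not almost $\omega$-resolvable and has no finer connected $\sigma$-discrete topology. It is far from Hausdorff. The subsets of $Z$ with empty interior are those outside $\mathcal U$, and they form a $\sigma$-complete ideal.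
\end{example}

\section{A $\sigma$-complete ideal inside every counterexample}\label{sec:core}

The last feature of Example~\ref{ex:ultra} is unusual: in $\mathbb R$ the sets with empty interior do not form an ideal, as $\mathbb Q$ and its complement show. Call a space \emph{resolvable} if it has two disjoint dense subsets, and \emph{irresolvable} otherwise. We show that a crowded $T_1$ space that is not almost $\omega$-resolvable has a subspace $Z$ in which no nonempty open set is resolvable or almost $\omega$-resolvable. The first property makes the sets with empty interior an ideal, the second makes the ideal $\sigma$-complete.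

\begin{lemma}\label{lem:facts}
Let $X$ be a space.
\begin{enumerate}
\item[(a)] The union of a disjoint family of open almost $\omega$-resolvable subspaces of $X$ is almost $\omega$-resolvable.
\item[(b)] If a dense subspace $Y$ of $X$ is almost $\omega$-resolvable, so is $X$.
\item[(c)] If $X$ has pairwise disjoint dense subsets $F_1,F_2,\dots$, it is almost $\omega$-resolvable.
\item[(d)] The union of a disjoint family of open resolvable subspaces of $X$ is resolvable, and if a dense subspace of $X$ is resolvable, so is $X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $(E^i_n)_n$ be a witness for the member $R_i$ of the family and put $E_n=\bigcup_iE^i_n$. A nonempty open subset of $E_n$ would meet some $R_i$ in a nonempty open set contained in $E_n\cap R_i=E^i_n$.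

(b) If $(E_n)$ is a witness for $Y$, use $E_n\cup(X\setminus Y)$. A nonempty open subset of this set would meet $Y$ in a nonempty open subset of $Y$ contained in $E_n$.

(c) Put $E_n=X\setminus\bigcup_{k>n}F_k$. These sets increase; a point of $F_k$ lies in $E_k$ and a point in no $F_k$ lies in $E_0$; and $X\setminus E_n\supseteq F_{n+1}$ is dense.

(d) Choose two disjoint dense sets in each member of the family and take the union of the first ones and the union of the second ones. For the second statement, a dense subset of a dense subspace is dense.
\end{proof}

\begin{proposition}\label{prop:core}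
Let $X$ be a crowded $T_1$ space that is not almost $\omega$-resolvable. Then there is a nonempty crowded subspace $Z\subseteq X$ such that
\[
I=\{A\subseteq Z:\operatorname{int}_ZA=\emptyset\}
\]
is a proper $\sigma$-complete ideal on $Z$ containing all singletons, and $I$ is the ideal of nowhere dense subsets of $Z$.
\end{proposition}

\begin{proof}
\emph{Removing the almost $\omega$-resolvable part.} Let $R$ be the union of a maximal disjoint family of nonempty open almost $\omega$-resolvable subspaces of $X$. By Lemma~\ref{lem:facts}(a),(b), $R$ is not dense. So $W=X\setminus\overline R$ is nonempty and open, and by maximality no nonempty open subset of $W$ is almost $\omega$-resolvable.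

\emph{Passing to an irresolvable dense subspace.} The set $W$ may be resolvable, but it cannot be split indefinitely. Put $Y_0=W$. If $Y_n$ is dense in $W$ and resolvable, partition it into two sets $Y_{n+1}$ and $F_{n+1}$ dense in $Y_n$, hence in $W$. If this never stopped, $F_1,F_2,\dots$ would be pairwise disjoint dense subsets of $W$, and $W$ would be almost $\omega$-resolvable by Lemma~\ref{lem:facts}(c). So some dense subspace $Y$ of $W$ is irresolvable.

\emph{Removing the resolvable part.} Let $Q$ be the union of a maximal disjoint family of nonempty resolvable open subspaces of $Y$. By Lemma~\ref{lem:facts}(d), $Q$ is not dense in $Y$. Let $Z$ be the complement in $Y$ of the closure of $Q$ in $Y$. Then $Z$ is a nonempty open subset of $Y$, and by maximality no nonempty open subset of $Z$ is resolvable.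

\emph{Open subsets of $Z$.} Let $O$ be nonempty and open in $Z$. Then $O=Y\cap O'$ for a nonempty open $O'\subseteq W$, and $O$ is dense in $O'$. Since $O'$ is not almost $\omega$-resolvable, neither is $O$, by Lemma~\ref{lem:facts}(b). If $O=\{z\}$, then $O'\subseteq\overline{\{z\}}=\{z\}$ because $X$ is $T_1$, and $z$ is isolated in $X$, which is excluded. So $Z$ is crowded and singletons belong to $I$.

\emph{$I$ is an ideal.} Nowhere dense sets have empty interior. Conversely, let $A\in I$ and suppose $O=\operatorname{int}_Z\overline A\ne\emptyset$, with the closure taken in $Z$. Then $A\cap O$ is dense in $O$, and so is $O\setminus A$ because $A$ has empty interior; thus $O$ is resolvable, a contradiction. So $I$ is the family of nowhere dense subsets of $Z$, a proper ideal.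

\emph{$I$ is $\sigma$-complete.} Let $A_n\in I$. Since $I$ is an ideal, we may replace $A_n$ by $A_0\cup\dots\cup A_n$ and assume that the sets increase. If $O=\operatorname{int}_Z\bigcup_nA_n$ were nonempty, the sets $A_n\cap O$ would witness that $O$ is almost $\omega$-resolvable.
\end{proof}

\section{From the ideal to $0^\#$}\label{sec:sharp}

\subsection{The constructible universe, $0^\#$ and forcing}

The constructible universe $L$ is a definable transitive class that contains all ordinals, satisfies ZFC and carries a definable well-ordering $<_L$. It is absolute: a transitive class $N$ that contains all ordinals and satisfies ZF has $L^N=L$. In particular $V$ and its generic extensions have the same $L$, and if such an $N$ also satisfies $V=L$, then $N=L$.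

One of the equivalent forms of ``$0^\#$ exists'' is that for some limit ordinal $\beta$ the structure $(L_\beta,\in)$ has an uncountable set of indiscernibles. We use only the following three theorems of ZFC.
\begin{enumerate}
\item[(S1)] If $0^\#$ exists, every uncountable cardinal is inaccessible in $L$.
\item[(S2)] (Kunen's theorem.) If there is an elementary embedding $L\to L$ other than the identity, definable from parameters, then $0^\#$ exists.
\item[(S3)] (Jensen's covering lemma.) If $0^\#$ does not exist, every uncountable set of ordinals is contained in a set in $L$ of the same cardinality.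
\end{enumerate}
Since $\omega_1$ is a successor cardinal, (S1) shows that $0^\#$ does not exist if $V=L$.

We speak of generic extensions $V[G]$ of the universe in the usual way, as an abbreviation for statements about what is forced; $q\le p$ means that $q$ is the stronger condition. In $V[G]$ we allow a predicate for $V$. The forcing theorem holds for formulas with this predicate (a condition $p$ forces $\dot x\in V$ if and only if the conditions forcing $\dot x=\check a$ for some $a$ are dense below $p$), and therefore separation and replacement hold in $V[G]$ for such formulas. A forcing notion of size at most $\mu$ preserves all cardinals above $\mu$.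

In Example~\ref{ex:ultra}, the route to $0^\#$ is short. Form the ultrapower of $L$ by $\mathcal U$. It is well-founded: if $\{z:f_{n+1}(z)\in f_n(z)\}\in\mathcal U$ for all $n$, a point $z$ in the intersection of these sets gives $f_0(z)\ni f_1(z)\ni\cdots$. So it is isomorphic to $L$, and (S2) applies. For the ideal $I$ of Proposition~\ref{prop:core} there is no such ultrafilter at hand, and we add one by forcing. This creates three tasks: to prove well-foundedness, to bring the embedding into the form required by (S2), and to bring $0^\#$ back from $V[G]$ to $V$. We begin with the last.

\begin{lemma}\label{lem:down}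
If $0^\#$ exists in a generic extension $V[G]$ by a forcing notion that is a set, then $0^\#$ exists in $V$.
\end{lemma}

\begin{proof}
Let $\nu$ be a singular cardinal of $V$ greater than the size of the forcing; note $\nu>\omega_1$. Then $\nu$ and $\nu^+$ remain cardinals in $V[G]$. By (S1) in $V[G]$, $\nu^+$ is a limit cardinal in $L$, so $\rho=(\nu^+)^L$ satisfies $\nu<\rho<\nu^+$.

Suppose $0^\#$ does not exist in $V$, and work in $V$. The cofinality of $\rho$ is a regular cardinal at most $|\rho|=\nu$, so it is below the singular cardinal $\nu$. Adding $\omega_1$ to a cofinal set of size $\operatorname{cf}(\rho)$, we get an uncountable cofinal $Y\subseteq\rho$ with $|Y|<\nu$. By (S3) there is $Y'\in L$ with $Y\subseteq Y'$ and $|Y'|<\nu$, and we may intersect it with $\rho$. The order type of $Y'$ is below $\nu<\rho$, and $Y'$ is cofinal in $\rho$. So $\rho$ is singular in $L$, although it is a successor cardinal of $L$.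
\end{proof}

\subsection{Ultrapowers of $L$}

We need two ultrapowers, one formed with functions from $V$ and one with functions from $L$, and treat them together. Write $c_a$ for a constant function with value $a$.

\begin{lemma}\label{lem:ult}
Work in $V[G]$. Let $M$ be $V$ or $L$, let $Y\in M$, let $D$ be an ultrafilter on the Boolean algebra $\mathcal P(Y)\cap M$ containing no singleton, and let $\mathcal F$ be the class of functions $f\in M$ from $Y$ to $L$. Assume:
\begin{enumerate}
\item[(WF)] there is no sequence $(f_n)$ in $\mathcal F$ with $\{y:f_{n+1}(y)\in f_n(y)\}\in D$ for all $n$.
\end{enumerate}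
Then there is an elementary embedding $j:L\to L$ that moves an ordinal and is definable from $D$, $Y$ and the predicate $M$.
\end{lemma}

\begin{proof}
For $f,g\in\mathcal F$ write $f=_Dg$ if $\{y:f(y)=g(y)\}\in D$ and $f\in_Dg$ if $\{y:f(y)\in g(y)\}\in D$. Let $[f]$ be the set of members of least rank in the $=_D$-class of $f$, and let $\mathrm{Ult}$ be the class of all $[f]$ with the relation induced by $\in_D$.

\emph{{\L}o\'s's theorem.} For each formula $\varphi$, $\mathrm{Ult}\models\varphi([f_1],\dots,[f_k])$ if and only if $\{y:L\models\varphi(f_1(y),\dots,f_k(y))\}\in D$. The set on the right is in $M$ because $L$ is a definable class of $M$. The atomic cases are the definition, and negation and conjunction use that $D$ is an ultrafilter. For the existential quantifier let $A=\{y:L\models\exists v\,\varphi(v,f(y))\}$. A witness $[g]$ in $\mathrm{Ult}$ gives a subset of $A$ in $D$. Conversely, if $A\in D$, let $g(y)$ be the $<_L$-least witness for $y\in A$ and $g(y)=\emptyset$ otherwise; then $g\in M$ by replacement in $M$, and $[g]$ is a witness. Consequently $a\mapsto[c_a]$ is elementary, and $\mathrm{Ult}$ satisfies ZF and $V=L$; in particular it is extensional.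

\emph{Collapse.} The relation is set-like: if $g\in_Df$, change $g(y)$ to $\emptyset$ whenever $g(y)\notin f(y)$; the new function is $=_D$-equivalent to $g$, belongs to $M$, and maps $Y$ into $\bigcup\operatorname{ran}f\cup\{\emptyset\}$, and such functions form a set. The relation is well-founded by (WF) and the axiom of choice in $V[G]$. By Mostowski's collapsing theorem there is an isomorphism $\pi$ of $\mathrm{Ult}$ onto a transitive class $N$. Put $j(a)=\pi([c_a])$. By elementarity $j$ is a strictly increasing map from ordinals to ordinals, so $j(\alpha)\ge\alpha$ and $N$ contains all ordinals. Hence $N=L$.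

\emph{$j$ moves an ordinal.} Let $h\in M$ be a bijection of $Y$ onto an ordinal $\theta$. Then $\pi([h])\in j(\theta)$. If $j$ fixed all ordinals, we would have $\pi([h])=\delta=j(\delta)$ for some $\delta<\theta$, so $\{y:h(y)=\delta\}\in D$; but this set is a singleton.
\end{proof}

\subsection{The generic ultrafilter}

Fix $Z$ and $I$ as in Proposition~\ref{prop:core}. Force with $I^+=\mathcal P(Z)\setminus I$ ordered by inclusion and let $G\subseteq I^+$ be generic. By the definition of $I$, every nonempty open subset of $Z$ is a condition, and every condition $A$ contains the nonempty open set $\operatorname{int}A$. The filter $G$ is closed upward, and if $A,B\in G$ then $A\cap B$ contains a member of $G$ and so belongs to $G$. For $A\subseteq Z$ in $V$, the conditions contained in $A$ or in $Z\setminus A$ are dense, because a set $S\notin I$ cannot have both $S\cap A$ and $S\setminus A$ in the ideal $I$. So $G$ is an ultrafilter on $\mathcal P(Z)^V$. It is disjoint from $I$, so it contains no singleton.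

The argument for well-foundedness given for Example~\ref{ex:ultra} does not apply directly: a descending sequence now lives in $V[G]$, and the corresponding members of $G$ might have empty intersection. We must find, in $V$, one point $z$ and conditions containing $z$ that decide more and more of the sequence in a coherent way. For a general ideal, two conditions with a common point need not be compatible. Two \emph{open} conditions with a common point are compatible, and this is where the topology enters. (In the language of generic ultrapowers, the lemma says that $I$ is precipitous.)

\begin{lemma}\label{lem:wf}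
In $V[G]$ there is no sequence $(f_n)$ of functions $f_n\in V$ from $Z$ to the ordinals such that $\{z:f_{n+1}(z)<f_n(z)\}\in G$ for all $n$.
\end{lemma}

\begin{proof}
Suppose there is one. Let $\beta$ be an ordinal above all values of all $f_n$, and let $\Phi\in V$ be the set of functions in $V$ from $Z$ to $\beta$. Take a name for the sequence, write $\dot f_n$ for its $n$-th term, and take $S\in I^+$ forcing that $\dot f_n\in\check\Phi$ and $\{z:\dot f_{n+1}(z)<\dot f_n(z)\}\in\dot G$ for all $n$. The rest of the proof takes place in $V$.

Let $\mathcal Q_n$ be the set of nonempty open $O\subseteq\operatorname{int}S$ for which there are $f^O_0,\dots,f^O_n\in\Phi$ such that $O$ forces $\dot f_k=f^O_k$ for $k\le n$, and $f^O_n(z)<\dots<f^O_0(z)$ for \emph{all} $z\in O$.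

Every nonempty open $O'\subseteq\operatorname{int}S$ contains a member of $\mathcal Q_n$. Indeed, choose a condition $A\subseteq O'$ deciding $\dot f_0,\dots,\dot f_n$ as $f_0,\dots,f_n$, and let $C=\{z\in A:f_n(z)<\dots<f_0(z)\}$. The condition $A$ forces that $A$ and the sets $\{z:f_{k+1}(z)<f_k(z)\}$, $k<n$, are in $\dot G$, hence that their intersection $C$ is in $\dot G$. So $C\in I^+$, and $\operatorname{int}C$ is a nonempty open subset of $A$ that belongs to $\mathcal Q_n$.

It follows that $\operatorname{int}S\setminus\bigcup\mathcal Q_n$ has empty interior, that is, belongs to $I$. Since $I$ is $\sigma$-complete and $\operatorname{int}S\notin I$, there is a point $z\in\bigcap_n\bigcup\mathcal Q_n$. Pick $O_n\in\mathcal Q_n$ with $z\in O_n$. The set $O_n\cap O_{n+1}$ is open and contains $z$, so it is a condition; it forces $\dot f_n$ to equal both $f^{O_n}_n$ and $f^{O_{n+1}}_n$, so these functions coincide. Therefore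
\[
f^{O_{n+1}}_{n+1}(z)<f^{O_{n+1}}_n(z)=f^{O_n}_n(z)\qquad(n<\omega),
\]
an infinite descending sequence of ordinals.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Suppose some crowded $T_1$ space is not almost $\omega$-resolvable, and take $Z$, $I$, $G$ as above. We show that $0^\#$ exists.

Apply Lemma~\ref{lem:ult} with $M=V$, $Y=Z$, $D=G$. Condition (WF) holds, because a sequence $(g_n)$ violating it would give the functions $z\mapsto\operatorname{rank}g_n(z)$, which are in $V$ and violate Lemma~\ref{lem:wf}. We obtain an elementary $j:L\to L$ that moves an ordinal.

The definition of $j$ uses the predicate $V$, whereas (S2), applied in $V[G]$, concerns embeddings definable from sets. So we extract from $j$ a set that defines an embedding by itself. Let $\gamma$ be the least ordinal moved by $j$, so $j(\gamma)>\gamma$, and let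
\[
D=\{A\in\mathcal P(\gamma)\cap L:\gamma\in j(A)\},
\]
a set in $V[G]$. Since $\gamma\in j(\gamma)$ and $j$ preserves inclusions and intersections and satisfies $j(\emptyset)=\emptyset$ and $j(\gamma\setminus A)=j(\gamma)\setminus j(A)$, the set $D$ is an ultrafilter on $\mathcal P(\gamma)\cap L$. It contains no singleton, since $j(\{\xi\})=\{\xi\}$ for $\xi<\gamma$. For $f,g\in L$ with domain $\gamma$, elementarity gives
\[
j(\{\xi<\gamma:f(\xi)\in g(\xi)\})=\{\xi<j(\gamma):j(f)(\xi)\in j(g)(\xi)\},
\]
so $\{\xi:f(\xi)\in g(\xi)\}\in D$ if and only if $j(f)(\gamma)\in j(g)(\gamma)$. A sequence $(f_n)$ violating (WF) for $M=L$, $Y=\gamma$ and $D$ would thus give $j(f_0)(\gamma)\ni j(f_1)(\gamma)\ni\cdots$, which is impossible. By Lemma~\ref{lem:ult} there is an elementary embedding $L\to L$, not the identity, definable in $(V[G],\in)$ from $D$ and $\gamma$. By (S2), $0^\#$ exists in $V[G]$, and by Lemma~\ref{lem:down} it exists in $V$.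

This proves the first statement. The second follows from Theorem~\ref{thm:A}, as a connected $T_1$ space with at least two points is crowded.
\end{proof}

\section{An ideal on the continuum}\label{sec:ideal}

We turn to Theorem~\ref{thm:C}. Recall that an uncountable cardinal $\kappa$ is \emph{measurable} if it carries a nonprincipal ultrafilter closed under intersections of fewer than $\kappa$ sets. Then $\kappa$ is inaccessible and carries such an ultrafilter $\mathcal U$ that is also \emph{normal}: if $B_i\in\mathcal U$ for $i<\kappa$, the diagonal intersection $\{\alpha<\kappa:\forall i<\alpha\ (\alpha\in B_i)\}$ is in $\mathcal U$; and every function $f$ on a set $B\in\mathcal U$ with $f(\alpha)<\alpha$ for all $\alpha\in B$ is constant on a set in $\mathcal U$. Bounded subsets of $\kappa$ are not in $\mathcal U$, and if a set in $\mathcal U$ is partitioned into fewer than $\kappa$ pieces, one piece is in $\mathcal U$.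

To make Example~\ref{ex:ultra} Tychonoff we need real-valued functions on $\kappa$ whose preimages of open sets play the role of the members of $\mathcal U$. But $2^\omega<\kappa$, so every function $\kappa\to[0,1]$ is constant on a set in $\mathcal U$. We therefore add $\kappa$ Cohen reals. In the extension, the dual of $\mathcal U$ generates an ideal $I$ that keeps its completeness and normality, while the new reals split $\kappa$ into many sets not in $I$, and every set not in $I$ turns out to contain, up to a set in $I$, a set described by finitely many conditions on the new reals.

\subsection{Boxes}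

A \emph{box} in a cube $[0,1]^\Lambda$ is a set $B=\{x:x_\xi\in J_\xi\text{ for }\xi\in s\}$, where $s\subseteq\Lambda$ is finite (a \emph{support} of $B$) and the $J_\xi$ are nonempty relatively open intervals in $[0,1]$. Boxes form a base, and two boxes that meet intersect in a box. The cube $[0,1]^\emptyset$ is a one-point space, and it is its own only box.

\begin{lemma}\label{lem:ccc}
Every family of pairwise disjoint boxes in $[0,1]^\Lambda$ is countable.
\end{lemma}

\begin{proof}
Let the volume of a box be the product of the lengths of its intervals $J_\xi$; it is positive. Finitely many pairwise disjoint boxes project to pairwise disjoint boxes of the same volumes in $[0,1]^s$, where $s$ is the union of their supports, so the volumes add up to at most $1$. Hence fewer than $n$ members of the family have volume greater than $1/n$.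
\end{proof}

\subsection{The model}

If ZFC with a measurable cardinal is consistent, so is ZFC $+$ GCH with a measurable cardinal (Silver: $L[U]\models{}$GCH). So let $\kappa$ be measurable in $V$ with $2^\kappa=\kappa^+$, let $\mathcal U\in V$ be a normal ultrafilter on $\kappa$, and put $\lambda=\kappa^+$. Let $\mathbb P$ be the set of finite partial functions from $\kappa\times\omega$ to $2$, ordered by reverse inclusion, and let $G$ be $\mathbb P$-generic over $V$. Then $G$ is the set of finite subsets of the total function $\bigcup G:\kappa\times\omega\to2$, and the Cohen reals $c_\gamma\in2^\omega$, $c_\gamma(n)=(\bigcup G)(\gamma,n)$, are pairwise distinct. We call the first coordinates of the elements of $\operatorname{dom}p$ the \emph{columns} of $p\in\mathbb P$. The forcing $\mathbb P$ is ccc, which has three standard consequences: cardinals and cofinalities are preserved; for every function $F\in V[G]$ from $\kappa$ to a set $W\in V$ there is $\Psi\in V$ with $\Psi(i)\subseteq W$ countable and $F(i)\in\Psi(i)$ for all $i$; and, by counting nice names, $2^\mu\le(|\mathbb P|^\mu)^V$ in $V[G]$ for infinite cardinals $\mu$.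

In $V[G]$ put
\[
I=\{A\subseteq\kappa:A\cap B=\emptyset\text{ for some }B\in\mathcal U\}.
\]
Write $A\subseteq_IA'$ for $A\setminus A'\in I$, and let $\nabla_{i<\kappa}A_i=\{\alpha<\kappa:\exists i<\alpha\ (\alpha\in A_i)\}$ be the diagonal union.

The simplest new set is $D=\{\alpha:c_\alpha(0)=0\}$. Given $p\in\mathbb P$ and $B\in\mathcal U$, pick $\alpha\in B$ above the columns of $p$; then $p\cup\{((\alpha,0),0)\}$ forces $\alpha\in D$ and $p\cup\{((\alpha,0),1)\}$ forces $\alpha\notin D$. By genericity both $D$ and $\kappa\setminus D$ meet every $B\in\mathcal U$, so neither is in $I$. The same holds if $c_\alpha$ is replaced by $c_{f(\alpha)}$ for a function $f\in V$ with $f(\alpha)\ge\alpha$, and part (P3) below rests on the fact that these functions account for all sets not in $I$.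

\begin{lemma}\label{lem:ideal}
The following hold in $V[G]$.
\begin{enumerate}
\item[(P1)] $\kappa$ is regular and uncountable, $2^\omega=\kappa^\omega=\kappa$, and $2^\kappa=\kappa^+=\lambda$.
\item[(P2)] $I$ is a proper $\kappa$-complete ideal containing all sets of size less than $\kappa$, and $\nabla_{i<\kappa}A_i\in I$ whenever $A_i\in I$ for all $i<\kappa$.
\item[(P3)] There is a map $h=(h_\xi)_{\xi<\lambda}:\kappa\to[0,1]^\lambda$ such that $h^{-1}(B)\notin I$ for every box $B$, and every $A\subseteq\kappa$ with $A\notin I$ satisfies $h^{-1}(B)\subseteq_IA$ for some box $B$.
\item[(P4)] There is no family of $\omega_1$ pairwise disjoint subsets of $\kappa$ not in $I$.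
\end{enumerate}
\end{lemma}

\begin{proof}
(P1) Since $|\mathbb P|=\kappa$ and $\kappa$ is inaccessible in $V$, we get $2^\omega\le(\kappa^\omega)^V=\kappa$ and $2^\kappa\le(\kappa^\kappa)^V=\kappa^+$. The reals $c_\gamma$ give $2^\omega\ge\kappa$, and $\kappa^\omega=(2^\omega)^\omega=\kappa$.

(P2) The family $I$ is closed under subsets; it is closed under finite unions because $\mathcal U$ is closed under finite intersections; and $\kappa\notin I$ because $\emptyset\notin\mathcal U$. Sets of size less than $\kappa$ are bounded, hence in $I$. Let $A_i\in I$ and choose $B_i\in\mathcal U$ disjoint from $A_i$ ($i<\kappa$). The sequence $(B_i)$ need not be in $V$, but there is $\Psi\in V$ with $\Psi(i)\subseteq\mathcal U$ countable and $B_i\in\Psi(i)$. Then $B^*_i=\bigcap\Psi(i)$ is in $\mathcal U$ and contained in $B_i$, and the sequence $(B_i^*)$ is in $V$. Its diagonal intersection is in $\mathcal U$ and is disjoint from $\nabla_iA_i$, since $i<\alpha$ and $\alpha\in A_i$ imply $\alpha\notin B_i^*$. Finally, given $A_i\in I$ for $i<\mu<\kappa$, put $A_i=\emptyset$ for $i\ge\mu$; then $\bigcup_{i<\mu}A_i\subseteq\mu\cup\nabla_iA_i\in I$.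

(P3) \emph{The functions $f_\xi$.} In $V$, consider the functions $f:\kappa\to\kappa$ with $f(\alpha)\ge\alpha$ on a set in $\mathcal U$, modulo equality on a set in $\mathcal U$. There are at most $2^\kappa=\lambda$ classes. There are more than $\kappa$: given $f_i$ ($i<\kappa$), choose $f(\alpha)\in[\alpha,\kappa)\setminus\{f_i(\alpha):i<\alpha\}$; then $f$ differs from $f_i$ at every $\alpha>i$. Let $(f_\xi)_{\xi<\lambda}$ list one representative of each class. In $V[G]$, for a function $s$ from a finite subset of $\lambda$ to $2^{<\omega}$, let
\[
D_s=\{\alpha<\kappa: s(\xi)\subseteq c_{f_\xi(\alpha)}\text{ for all }\xi\in\operatorname{dom}s\}.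
\]

\emph{Step 1: $D_s\notin I$.} Let $p\in\mathbb P$ and $B\in\mathcal U$. The set of $\alpha$ that lie above the columns of $p$ and for which the ordinals $f_\xi(\alpha)$, $\xi\in\operatorname{dom}s$, are distinct and at least $\alpha$ is a finite intersection of members of $\mathcal U$; pick such an $\alpha$ in $B$. Then $p$ together with the pairs $((f_\xi(\alpha),n),s(\xi)(n))$ is a condition, and it forces $\alpha\in D_s$. By genericity $D_s$ meets every $B\in\mathcal U$.

\emph{Step 2: every $A\notin I$ satisfies $D_s\subseteq_IA$ for some $s$.} Let $p\in G$ force that $\dot A\subseteq\kappa$ is not in $I$, and let $p'\le p$. By density it suffices to find $r\le p'$ and $s$ such that $r$ forces $D_s\subseteq_I\dot A$. Work in $V$. Let $B$ be the set of $\alpha$ such that some $q\le p'$ forces $\alpha\in\dot A$. Then $p'$ forces $\dot A\subseteq B$, so $\kappa\setminus B\notin\mathcal U$ (otherwise $p'$ would force $\dot A\in I$), that is, $B\in\mathcal U$. For $\alpha\in B$ choose $q_\alpha\le p'$ forcing $\alpha\in\dot A$. We shrink $B$ to a set $B'\in\mathcal U$ on which the conditions $q_\alpha$ have the same shape.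
\begin{itemize}
\item For $\alpha>0$ let $m(\alpha)<\alpha$ be the largest column of $q_\alpha$ below $\alpha$, or $0$ if there is none. By normality $m$ has a constant value $m$ on a set in $\mathcal U$. There $q_\alpha\restriction(\alpha\times\omega)$ is one of the fewer than $\kappa$ finite partial functions from $(m+1)\times\omega$ to $2$, so it has a constant value $r$ on a set in $\mathcal U$.
\item Let $\gamma_1(\alpha)<\dots<\gamma_k(\alpha)$ be the columns of $q_\alpha$ that are at least $\alpha$, and let $t_i$ be the finite partial function $n\mapsto q_\alpha(\gamma_i(\alpha),n)$. There are countably many possibilities for $(k,t_1,\dots,t_k)$, so this tuple is constant on a set in $\mathcal U$.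
\item Each $\gamma_i$, extended arbitrarily to $\kappa$, satisfies $\gamma_i(\alpha)\ge\alpha$ on a set in $\mathcal U$, so it agrees with some $f_{\xi_i}$ on a set in $\mathcal U$. The $\xi_i$ are distinct because the values $\gamma_i(\alpha)$ are.
\end{itemize}
Let $B'\subseteq B$ be a set in $\mathcal U$ on which all of this holds. For $\alpha\in B'$ above the columns of $p'$ we have $p'\subseteq q_\alpha\restriction(\alpha\times\omega)=r$, so $r\le p'$. Let $\operatorname{dom}s=\{\xi_1,\dots,\xi_k\}$ and let $s(\xi_i)\in2^{<\omega}$ extend $t_i$. Suppose $r$ belongs to the generic filter $G$ and $\alpha\in B'\cap D_s$. The part of $q_\alpha$ on columns below $\alpha$ is $r\subseteq\bigcup G$, and on the column $\gamma_i(\alpha)=f_{\xi_i}(\alpha)$ it is $t_i\subseteq s(\xi_i)\subseteq c_{\gamma_i(\alpha)}$. So $q_\alpha\subseteq\bigcup G$, hence $q_\alpha\in G$ and $\alpha\in A$. Thus $r$ forces $D_s\setminus\dot A\subseteq\kappa\setminus B'$, a set in $I$.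

\emph{Step 3: from $D_s$ to boxes.} Let $\varphi:2^\omega\to[0,1]$, $\varphi(t)=\sum_nt(n)2^{-n-1}$, and $h_\xi(\alpha)=\varphi(c_{f_\xi(\alpha)})$. For $u\in2^n$, the image under $\varphi$ of $\{t:u\subseteq t\}$ is a closed dyadic interval $T_u$ of length $2^{-n}$; let $T_u^\circ$ be the open interval with the same endpoints. For distinct $u,u'\in2^n$ we have $T_u^\circ\cap T_{u'}=\emptyset$, so $\varphi(t)\in T^\circ_u$ implies $u\subseteq t$. Given a box $B$ with intervals $J_\xi$, choose $s(\xi)$ with $T_{s(\xi)}\subseteq J_\xi$; then $D_s\subseteq h^{-1}(B)$, so $h^{-1}(B)\notin I$ by Step 1. Given $s$, the box $B$ with intervals $J_\xi=T^\circ_{s(\xi)}$ satisfies $h^{-1}(B)\subseteq D_s$, and Step 2 completes (P3).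

(P4) Let $A_i\notin I$ ($i<\omega_1$) be pairwise disjoint and choose boxes $B_i$ with $h^{-1}(B_i)\subseteq_IA_i$. By Lemma~\ref{lem:ccc} there are $i\ne i'$ with $B_i\cap B_{i'}\neq\emptyset$. Then $B_i\cap B_{i'}$ is a box and $h^{-1}(B_i\cap B_{i'})\subseteq_IA_i\cap A_{i'}=\emptyset$, contrary to (P3).
\end{proof}

\section{Connected dense subsets of cubes}\label{sec:cubes}

The set $h[\kappa]\subseteq[0,1]^\lambda$ is a first approximation to the space of Theorem~\ref{thm:C}, but nothing makes it connected. The following criterion, a theorem of ZFC, reduces connectedness to meeting certain closed sets that depend on countably many coordinates.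

\begin{lemma}\label{lem:stair}
Let $\lambda>0$ be an ordinal and let $X\subseteq[0,1]^\lambda$ have the following property.
\begin{enumerate}
\item[$(*)$] If $S\subseteq\lambda$ is countable, $\xi\in S$, and $K\subseteq[0,1]^{S\cap(\xi+1)}$ is a closed set whose projection to $[0,1]^{S\cap\xi}$ has nonempty interior, then there is $x\in X$ with $x\restriction(S\cap(\xi+1))\in K$ and $x_\eta=0$ for all $\eta\in S$ with $\eta>\xi$.
\end{enumerate}
Then $X$ is dense in $[0,1]^\lambda$ and connected.
\end{lemma}

The idea is visible with two coordinates. Let $S=\{\xi_0,\xi_1\}$ with $\xi_0<\xi_1$, suppose that the projection of $X$ to the square $[0,1]^S$ is covered by disjoint open sets $U_1,U_2$, and let $F$ be the complement of $U_1\cup U_2$. Apply $(*)$ with $\xi=\xi_0$ and $K=\{r:(r,0)\in F\}$: if $K$ were nonempty, some $x\in X$ would project to a point $(r,0)\in F$. So the bottom edge of the square misses $F$ and lies in one of the two sets, say $U_1$. Apply $(*)$ with $\xi=\xi_1$ and $K=F$: the projection of $F$ to the first coordinate, a closed set, has empty interior. Every vertical segment over a point outside this projection misses $F$ and starts on the bottom edge, so it lies in $U_1$.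 These segments are dense in the square, so $U_2=\emptyset$. The second application alone would not suffice, since $\{\frac12\}\times[0,1]$ separates the square and projects to a point. In general we join $0$ to a typical point $x$ by a staircase that raises the coordinates from $0$ to their values in $x$ one at a time, in increasing order.

\begin{proof}
\emph{Density.} Let $B$ be a box with nonempty support $s$ and intervals $J_\eta$. Apply $(*)$ with $S=s$, $\xi=\max s$, and $K$ a product of nondegenerate closed intervals contained in the $J_\eta$.

\emph{Reduction to countably many coordinates.} Suppose $X$ is not connected. Then there are open $O_1,O_2\subseteq[0,1]^\lambda$ that cover $X$, both meet $X$, and satisfy $O_1\cap O_2\cap X=\emptyset$. By density $O_1\cap O_2=\emptyset$. The sets $O_e^*=\operatorname{int}\overline{O_e}\supseteq O_e$ ($e=1,2$) are still disjoint: $\overline{O_1}\cap O_2=\emptyset$, so the open set $O_1^*$ misses $O_2$ and hence $\overline{O_2}$. A maximal disjoint family of boxes contained in $O_e$ is countable by Lemma~\ref{lem:ccc}, and its union is dense in $O_e$ by maximality. Let $S\subseteq\lambda$ be a nonempty countable set containing supports of all these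 boxes for $e=1,2$. The union has the form $W_e\times[0,1]^{\lambda\setminus S}$ with $W_e$ open in $[0,1]^S$, so $\overline{O_e}=\overline{W_e}\times[0,1]^{\lambda\setminus S}$ and, projections being open maps, $O^*_e=U_e\times[0,1]^{\lambda\setminus S}$ with $U_e=\operatorname{int}\overline{W_e}$. Thus $U_1,U_2$ are disjoint nonempty open subsets of $[0,1]^S$, and the closed set $F=[0,1]^S\setminus(U_1\cup U_2)$ contains no point $x\restriction S$ with $x\in X$.

\emph{The sets $\Pi_i$.} Let $(\xi_i)_{i<\delta}$ enumerate $S$ in increasing order, where $0<\delta<\omega_1$. Put $S_{<i}=\{\xi_k:k<i\}$ for $i\le\delta$ and $S_{\le i}=S_{<i+1}$ for $i<\delta$. For a point $y$ defined on an initial part of $S$ let $(y,0)\in[0,1]^S$ be its extension by zero. For $i<\delta$ let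
\[
K_i=\{y\in[0,1]^{S_{\le i}}:(y,0)\in F\},
\]
and let $\Pi_i$ be the projection of $K_i$ to $[0,1]^{S_{<i}}$. The set $K_i$ is compact, so $\Pi_i$ is closed. It has empty interior: otherwise $(*)$ with $\xi=\xi_i$ and $K=K_i$ gives $x\in X$ with $x\restriction S=(y,0)$ for some $y\in K_i$, so $x\restriction S\in F$. For $i=0$ this says $\Pi_0=\emptyset$, so $K_0=\emptyset$ and the zero point of $[0,1]^S$ is not in $F$; we may assume $0\in U_1$. If $u\in[0,1]^{S_{<i}}\setminus\Pi_i$, the segment $\{(u,r,0):r\in[0,1]\}$, where $r$ is the coordinate $\xi_i$, misses $F$; being connected, it lies in $U_1$ or in $U_2$.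

\emph{The staircase.} Let $\Gamma$ be the set of $x\in[0,1]^S$ with $x\restriction S_{<i}\notin\Pi_i$ for all $i<\delta$. The preimage of a dense open set under an open continuous map is dense and open, so $\Gamma$ is a countable intersection of dense open subsets of a compact Hausdorff space, and it is dense by the Baire category theorem. Fix $x\in\Gamma$ and put $z_i=(x\restriction S_{<i},0)$ for $i\le\delta$. We show by induction that $z_i\in\overline{U_1}$, and $z_i\in U_1$ if $i<\delta$. We have $z_0=0\in U_1$. If $i<\delta$ and $z_i\in U_1$, the segment over $x\restriction S_{<i}$ contains $z_i$ and $z_{i+1}$, so $z_{i+1}\in U_1$. If $i\le\delta$ is a limit ordinal, then $z_k\to z_i$ coordinatewise as $k\to i$, so $z_i\in\overline{U_1}$ and $z_i\notin U_2$; if moreover $i<\delta$, then $z_i$ lies on the segment over $x\restriction S_{<i}$, so $z_i\notin F$ and therefore $z_i\in U_1$. Since $z_\delta=x$, we get $\Gamma\subseteq\overline{U_1}$. So $U_1$ is dense in $[0,1]^S$ and $U_2=\emptyset$, a contradiction.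
\end{proof}

\section{The counterexample}\label{sec:space}

We work in $V[G]$ and use only (P1)--(P4). The map $h$ has two defects. First, (P3) controls sets only modulo $I$: a set $A\notin I$ contains $h^{-1}(B)$ up to an error $N\in I$, and we need the image of $N$ to be nowhere dense in order to discard it. Second, we need property $(*)$. Both are repaired by changing each coordinate $h_\xi$ on a set in $I$; since a box depends on finitely many coordinates, this changes its preimage only by a set in $I$. The new coordinate $g_\xi$ is $0$ on a set $N_\xi\in I$, and on a set $M_\xi\in I$ it is chosen to meet the closed sets $K$ of $(*)$ whose last coordinate is $\xi$.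

Two points need care. The set $M_\xi$ must contain points for $\kappa$ many tasks and still belong to $I$; we choose $\omega_1$ disjoint candidates and use (P4). And the points of $M_\xi$ must take the value $0$ at countably many later coordinates $\eta$ given in advance. We cannot simply put $\bigcup_{\xi<\eta}M_\xi$ into $N_\eta$, because a union of $\kappa$ members of $I$ need not be in $I$. The diagonal union is in $I$ and contains all but a bounded part of each $M_\xi$, and this suffices if every task is met at $\kappa$ many points.

\subsection{The recursion}

Since $|I|\le2^\kappa=\lambda$, there is a sequence $(A_\xi)_{\xi<\lambda}$ in which every member of $I$, and nothing else, occurs infinitely often or at all. Since $\lambda=\kappa^+$, there are surjections $e_\xi:\kappa\to\xi$ for $0<\xi<\lambda$. A \emph{$\xi$-task} is a pair $t=(T,K)$ with $T\subseteq\xi+1$ countable, $\xi\in T$, and $K\subseteq[0,1]^T$ a closed set whose projection to $[0,1]^{T\cap\xi}$ has nonempty interior. There are at most $\kappa^\omega$ such sets $T$, and the second countable space $[0,1]^T$ has at most $2^\omega$ closed subsets, so by (P1) the set $\mathcal T_\xi$ of $\xi$-tasks has size at most $\kappa$.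

By recursion on $\xi<\lambda$ we define disjoint sets $N_\xi,M_\xi\in I$ and $g_\xi:\kappa\to[0,1]$ with
\begin{equation}\label{eq:g}
g_\xi=0\text{ on }N_\xi,\qquad g_\xi=h_\xi\text{ on }\kappa\setminus(N_\xi\cup M_\xi).
\end{equation}
At stage $\xi$ put $N_0=A_0$ and $N_\xi=A_\xi\cup\nabla_{i<\kappa}M_{e_\xi(i)}$ for $\xi>0$; then $N_\xi\in I$ by (P2). For each task $t=(T,K)\in\mathcal T_\xi$ fix a box of $[0,1]^{T\cap\xi}$ contained in the projection of $K$, with support $s$ and intervals $J_\eta$, and let
\[
C_t=\{\alpha<\kappa:g_\eta(\alpha)\in J_\eta\text{ for all }\eta\in s\}\setminus N_\xi .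
\]
If $B$ is the box of $[0,1]^\lambda$ with the same support and intervals, then $h^{-1}(B)\setminus C_t\subseteq N_\xi\cup\bigcup_{\eta\in s}(N_\eta\cup M_\eta)\in I$. So $C_t\notin I$ by (P3), and $|C_t|=\kappa$ by (P2). The triples $(t,i,\nu)\in\mathcal T_\xi\times\kappa\times\omega_1$ can be listed in order type $\kappa$, so a recursion along this list produces pairwise distinct points $a_{t,i,\nu}\in C_t$. The sets $M^\nu=\{a_{t,i,\nu}:t\in\mathcal T_\xi,\ i<\kappa\}$, $\nu<\omega_1$, are pairwise disjoint, so by (P4) there is $\nu_\xi$ with $M^{\nu_\xi}\in I$. Let $M_\xi=M^{\nu_\xi}$; it is disjoint from $N_\xi$. For $a=a_{t,i,\nu_\xi}$ with $t=(T,K)$, the point $(g_\eta(a))_{\eta\in T\cap\xi}$ lies in the projection of $K$ because $a\in C_t$, so we can choose $g_\xi(a)$ with $(g_\eta(a))_{\eta\in T}\in K$. Elsewhere $g_\xi$ is defined by \eqref{eq:g}.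

Let $g=(g_\xi)_{\xi<\lambda}:\kappa\to[0,1]^\lambda$ and $X=g[\kappa]$.

\subsection{Verification}

\begin{lemma}\label{lem:star}
$X$ has property $(*)$; hence $X$ is connected and dense in $[0,1]^\lambda$.
\end{lemma}

\begin{proof}
Let $S$, $\xi$, $K$ be as in $(*)$. Then $t=(S\cap(\xi+1),K)$ is a $\xi$-task. For each $\eta\in S$ with $\eta>\xi$ choose $i_\eta<\kappa$ with $e_\eta(i_\eta)=\xi$. If $\alpha\in M_\xi$ and $\alpha>i_\eta$, then $\alpha\in\nabla_iM_{e_\eta(i)}\subseteq N_\eta$, so $g_\eta(\alpha)=0$. The countably many ordinals $i_\eta$ are bounded in the regular uncountable cardinal $\kappa$, while the $\kappa$ points $a_{t,i,\nu_\xi}\in M_\xi$ ($i<\kappa$) are unbounded. So one of these points, $\alpha$, lies above all $i_\eta$, and $x=g(\alpha)$ is as required. Lemma~\ref{lem:stair} gives the rest.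
\end{proof}

The next lemma shows that $X$ is itself a space of the kind found in Proposition~\ref{prop:core}.

\begin{lemma}\label{lem:dich}
Let $D\subseteq X$. If $g^{-1}(D)\in I$, then $D$ is nowhere dense in $X$. If $g^{-1}(D)\notin I$, then $D$ has nonempty interior in $X$.
\end{lemma}

\begin{proof}
We first show that for every $N\in I$ and every box $B$ there is a box $B'\subseteq B$ disjoint from $g[N]$. As $N$ occurs infinitely often in $(A_\xi)$, there is $\xi$ outside a support of $B$ with $A_\xi=N$. Then $g_\xi=0$ on $N_\xi\supseteq N$, and $B'=B\cap\{x:x_\xi>\frac12\}$ is a box disjoint from $g[N]$. Since boxes meet the dense set $X$, the first statement follows with $N=g^{-1}(D)$.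

Now let $A=g^{-1}(D)\notin I$. By (P3) there is a box $B$, with support $s$, such that $h^{-1}(B)\subseteq_IA$. By \eqref{eq:g}, $g^{-1}(B)\setminus h^{-1}(B)\subseteq\bigcup_{\eta\in s}(N_\eta\cup M_\eta)\in I$, so $N=g^{-1}(B)\setminus A\in I$. Take a box $B'\subseteq B$ disjoint from $g[N]$. If $g(\alpha)\in B'$, then $\alpha\in g^{-1}(B)\setminus N\subseteq A$, so $g(\alpha)\in D$. Thus $\emptyset\ne B'\cap X\subseteq D$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
In $V[G]$, the space $X$ is Tychonoff as a subspace of a cube, and it is connected and dense in $[0,1]^\lambda$ by Lemma~\ref{lem:star}. If $X=\bigcup_nD_n$, then $\kappa=\bigcup_ng^{-1}(D_n)$; since $I$ is proper and $\sigma$-complete, some $g^{-1}(D_n)$ is not in $I$, and $D_n$ has nonempty interior by Lemma~\ref{lem:dich}. Finally $|X|\le\kappa=2^\omega$, and the image of $X$ under a coordinate projection is a dense connected subset of $[0,1]$, so it contains $(0,1)$ and $|X|\ge2^\omega$.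
\end{proof}

\begin{thebibliography}{1}

\bibitem{preimages}
\emph{When Do Connected Spaces Have Nice Connected Preimages?},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 1998-126-11/\allowbreak S0002-9939-98-04476-1/\allowbreak S0002-9939-98-04476-1.pdf}

\end{thebibliography}
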